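# Decomposition rank at most one without stable rank one: the algebras $C([0,1]^n)\otimes U$

All $C^*$-algebras are separable and nonzero. We write c.p. for completely positive and c.p.c. for completely positive and contractive. If $B$ is unital and $\varphi$ is c.p. on $B$, then $\|\varphi\|=\|\varphi(1)\|$.

## 1. Order zero maps, decomposition rank, stable rank

**Definition (order zero).** Let $F$ be a finite-dimensional $C^*$-algebra. A c.p. map $\varphi:F\to A$ is *order zero* if $\varphi(x)\varphi(y)=0$ whenever $x,y\in F_+$ and $xy=0$.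

Every $*$-homomorphism is order zero. The map $\mathbb C^2\to\mathbb C$, $(s,t)\mapsto\frac12(s+t)$, is c.p.c. but not order zero: $(1,0)$ and $(0,1)$ are orthogonal, yet the product of their images is $\frac14$. The example behind everything below is the following. Let $(h_\lambda)_{\lambda\in\Lambda}$ be a finite family of pairwise orthogonal positive contractions in a $C^*$-algebra $B$, and put
$$\varphi:\bigoplus_{\lambda\in\Lambda}M_D\to M_D\otimes B,\qquad \varphi\big((b_\lambda)_\lambda\big)=\sum_\lambda b_\lambda\otimes h_\lambda. \tag{1}$$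
Since $b\mapsto b\otimes h$ is c.p. for $h\ge0$, the map $\varphi$ is c.p. Since $\varphi(1)=1\otimes\sum_\lambda h_\lambda$ is an orthogonal sum of positive contractions, $\|\varphi\|\le 1$. If $(b_\lambda)$ and $(b'_\lambda)$ are orthogonal, then
$$\varphi((b_\lambda))\,\varphi((b'_\lambda))=\sum_{\lambda,\mu}b_\lambda b'_\mu\otimes h_\lambda h_\mu=\sum_\lambda b_\lambda b'_\lambda\otimes h_\lambda^2=0 .$$
So $\varphi$ is c.p.c. order zero. We shall often use the elementary fact that
$$T_\lambda^*T_\mu=0=T_\lambda T_\mu^*\ \ (\lambda\ne\mu)\quad\Longrightarrow\quad\Big\|\sum_\lambda T_\lambda\Big\|=\max_\lambda\|T_\lambda\| \tag{2}$$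
for finite families: the $T_\lambda$ have mutually orthogonal initial spaces and mutually orthogonal ranges.

**Definition (UHF algebra).** A *UHF algebra* is the closure $U$ of an increasing union of matrix algebras $M_{k_1}\subset M_{k_2}\subset\cdots$ that share the unit of $U$. Then $k_i\mid k_{i+1}$, and $U$ is infinite-dimensional exactly when $k_i\to\infty$.

An example is $M_{2^\infty}$, with embeddings $M_{2^i}\to M_{2^{i+1}}$, $x\mapsto x\otimes 1_2$. We write $\tau$ for the unique tracial state. If $D=k_i$, then $M_{k_j}=M_D\otimes M_{k_j/D}$ for $j\ge i$, and so $U=M_D\otimes U'$ where $U'$ is UHF, and infinite-dimensional if $U$ is. In that case $U'$ contains unital copies of $M_N$ for arbitrarily large $N$.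

**Definition (decomposition rank, Kirchberg–Winter).** One writes $\mathrm{dr}(A)\le n$ if for every finite $\mathcal F\subset A$ and $\varepsilon>0$ there are a finite-dimensional $F=F_0\oplus\cdots\oplus F_n$ and c.p.c. maps $\psi:A\to F$, $\varphi:F\to A$ such that $\|\varphi\psi(b)-b\|<\varepsilon$ for $b\in\mathcal F$ and each $\varphi|_{F_i}$ is c.p.c. order zero. The number $\mathrm{dr}(A)$ is the least such $n$.

We call the indices $0,\dots,n$ *colors*; so $\mathrm{dr}(A)\le1$ means that two colors suffice. Note that $\varphi\psi$ is contractive, so it is enough to approximate finite subsets of a dense subset of $A$.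

* $\mathrm{dr}(M_k)=0$: take $\psi=\varphi=\mathrm{id}$. Also $\mathrm{dr}(U)=0$ for $U$ UHF: for $\mathcal F\subset M_D$ take $\psi=\mathrm{id}\otimes\tau:M_D\otimes U'\to M_D$ and let $\varphi$ be the inclusion.
* $\mathrm{dr}(C([0,1]))\le1$. Let $x_i=i/m$ for $0\le i\le m$, and let $h_i$ be the piecewise linear hat function with $h_i(x_i)=1$ that vanishes at the other nodes. Put $\psi(f)=(f(x_i))_i$ and $\varphi((c_i))=\sum_ic_ih_i$. Since $\sum_i h_i=1$, $\varphi$ is c.p.c., and $\varphi\psi(f)\to f$ uniformly as $m\to\infty$. Hats of equal parity are orthogonal, so the even indices form color $0$ and the odd indices form color $1$.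

**Definition (stable rank, Rieffel).** For unital $A$, $\mathrm{sr}(A)$ is the least $n$ such that the $n$-tuples $(a_1,\dots,a_n)\in A^n$ with $\sum_ib_ia_i=1$ for some $b_i\in A$ are dense in $A^n$. For non-unital $A$ one puts $\mathrm{sr}(A)=\mathrm{sr}(\tilde A)$, with $\tilde A$ the minimal unitization.

Thus $\mathrm{sr}(A)=1$ means that the invertible elements are dense in $A$ (respectively $\tilde A$). The definition asks only for density of the left invertible elements. But suppose these are dense and $ba=1$. Choose a left invertible $b'$ with $\|b'a-1\|<1$. Then $b'a$ is invertible, so $b'$ also has a right inverse; hence $b'$ is invertible, and so is $a=b'^{-1}(b'a)$.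

* $\mathrm{sr}(M_k)=1$, because $a+t1$ is invertible for all but finitely many scalars $t$. Hence $\mathrm{sr}(U)=1$ as well.
* $\mathrm{sr}(C([0,1]))=1$: approximate $f:[0,1]\to\mathbb C$ by a piecewise linear $f'$. The image of $f'$ has empty interior, so $f'-c$ is invertible for arbitrarily small $c\in\mathbb C$.
* $\mathrm{sr}(C(\mathbb D))\ne1$ for the closed unit disc $\mathbb D$. Let $\zeta$ be the coordinate function and suppose $b$ is invertible with $\|b-\zeta\|<1$. On the circle $\mathbb T$, the linear path from $b$ to $\zeta$ avoids $0$, so $b|_{\mathbb T}$ has winding number $1$. But $b|_{\mathbb T}$ extends to the nowhere vanishing function $b$ on $\mathbb D$, so its winding number is $0$.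

**Definition ($\mathcal Z$-stability).** Let $\mathcal Z$ be the Jiang–Su algebra. $A$ is *$\mathcal Z$-stable* if $A\cong A\otimes\mathcal Z$.

No finite-dimensional algebra is $\mathcal Z$-stable, as $\mathcal Z$ is infinite-dimensional. An infinite-dimensional UHF algebra is, by the third fact in the list below and $\mathrm{dr}(U)=0$. We use $\mathcal Z$ only to describe the background.

## 2. Type I algebras, simple algebras, and what lies between

Both invariants measure a kind of dimension. The following facts connect them.

* (Corollary 4.13 of the Diplomarbeit at http://hannesthiel.org/wp-content/OtherWriting/OneDimensionalCAlgebras.pdf) If $A$ is separable, type I and $\mathrm{dr}(A)\le1$, then $\mathrm{sr}(A)=1$.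
* (Kirchberg–Winter) Every separable $C^*$-algebra with finite decomposition rank is (strongly) quasidiagonal, and quasidiagonal $C^*$-algebras have stably finite unitization.
* (Winter) A simple, separable, unital, infinite-dimensional $C^*$-algebra with finite decomposition rank is $\mathcal Z$-stable.
* (Rørdam) A simple, unital, stably finite, $\mathcal Z$-stable $C^*$-algebra has stable rank one.

The last three together show that every simple, separable, unital $C^*$-algebra with finite decomposition rank has stable rank one (the finite-dimensional ones are matrix algebras). The question is whether "type I" can be removed from Corollary 4.13: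

> Does every separable $C^*$-algebra $A$ with $\mathrm{dr}(A)\le1$ have stable rank one?

A unital counterexample can be neither type I, in particular not commutative, nor simple. The plainest algebras that are neither are $C(X)\otimes U$ with $X$ a compact space of more than one point: a simple algebra sits over each point of $X$. These already decide the question.

**Theorem 1.** Let $U$ be an infinite-dimensional UHF algebra. Then $\mathrm{dr}(C([0,1]^n)\otimes U)\le1$ for every $n\ge1$, while the invertible elements of $C([0,1]^2)\otimes U$ are not dense.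

So the answer is **no**: $A=C([0,1]^2)\otimes U$ is separable and unital with $\mathrm{dr}(A)\le1$ and $\mathrm{sr}(A)\ne1$. Theorem 8 in Section 9 sharpens this: $\mathrm{dr}(A)=1$ and $\mathrm{sr}(A)=2$.

## 3. Determinants over the disc

We start with the easy half, which repeats the winding number argument for $C(\mathbb D)$. Recall $C([0,1]^2)\cong C(\mathbb D)$.

**Proposition 2.** No invertible element of $C(\mathbb D)\otimes U$ lies at distance $<1$ from $\zeta\otimes1_U$.

*Proof.* Suppose $b$ is invertible and $\|b-\zeta\otimes1\|<1$. The union of the subalgebras $C(\mathbb D)\otimes M_k$, with $M_k\subset U$ unital, is dense, and the conditions on $b$ are open. So there is $b'\in C(\mathbb D)\otimes M_k=C(\mathbb D,M_k)$, for some $k$, that is invertible in $C(\mathbb D)\otimes U$ and satisfies $\|b'-\zeta1_k\|<1$. A unital $C^*$-subalgebra contains the inverses of its elements, so $b'$ is invertible in $C(\mathbb D,M_k)$. Thus $\det b':\mathbb D\to\mathbb C\setminus\{0\}$ is continuous, and $\det b'|_{\mathbb T}$ has winding number $0$.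

For $\zeta\in\mathbb T$ and $s\in[0,1]$ the matrix
$$(1-s)b'(\zeta)+s\zeta1_k=\zeta1_k+(1-s)\big(b'(\zeta)-\zeta1_k\big)$$
is at distance $<1$ from a unitary, hence invertible. Taking determinants gives a homotopy in $\mathbb C\setminus\{0\}$ from $\det b'|_{\mathbb T}$ to $\zeta^k$, which has winding number $k\ne0$. This is a contradiction. $\square$

The matrices multiply the winding number by $k$, and this does not make it zero. All the work is now in the decomposition rank.

## 4. Two colors on the square: scalars, then matrices

Put $Q=[0,1]^n$ with the sup-metric $d$. In view of (1), we want two finite families $(e^0_\lambda)$, $(e^1_\lambda)$ of positive contractions, each family pairwise orthogonal, each $e_\lambda^\iota$ nonzero only on a small set of points of $Q$, with $\sum_\lambda e^0_\lambda+\sum_\lambda e^1_\lambda\approx1$. Given such families and points $x_\lambda^\iota$ in the small sets, the element $\sum_{\iota,\lambda}a(x^\iota_\lambda)\otimes e^\iota_\lambda$ is close to $a$. This is the two-color approximation we are after.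

**Scalar functions.** The first thing to try is $e^\iota_\lambda\in C(Q)$, as with the hats on $[0,1]$. For $n=2$ this fails outright once the small sets have diameter $\le1/L$ with $L\ge2$. If the sum is close to $1$ it is positive everywhere, so the open sets $\{e_\lambda^\iota\neq0\}$ cover the square. Within one color they are disjoint, so each point lies in at most two of them. But none of them meets two opposite sides of the square, and by Lebesgue's covering theorem a finite cover of the square by such sets has three members with a common point (shrink the open cover to a closed one to apply the theorem). So scalars need a third color.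

**Diagonal matrices.** The factor $U$ provides matrices. Take $n=1$, $G(s)=2\min(s,1-s)$ on $[0,1]$, extended $1$-periodically, and
$$e(x)=\mathrm{diag}\big(G(Lx),\,G(Lx-\tfrac12)\big)\in M_2 .$$
Each diagonal entry is a sum of orthogonal bumps with supports of length $\le 1/L$. For $s\in[0,\frac12]$ we have $G(s)+G(s+\frac12)=2s+(1-2s)=1$. So with the flip $v\in M_2$,
$$e+vev^*=1\quad\text{exactly}.$$
One orthogonal family and its conjugate by a unitary give two colors. For larger $n$ we try the same with many shifts: $e=\mathrm{diag}(g_1,\dots,g_N)$, where each $g_i$ is a sum of disjointly supported bumps and the grids of bumps are shifted against each other. Arrange that at every $x$ the numbers $g_1(x),\dots,g_N(x)$ are nearly uniformly distributed in $[0,1]$. Then so are the numbers $1-g_i(x)$. Hence, for each fixed $x$, some unitary conjugates $e(x)$ to nearly $1-e(x)$: sort the eigenvalues, and compare with the reversed order.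

**Where sorting breaks.** The unitary has to depend continuously on $x$, and the sorting unitary does not. Take $N=2$ and an interval on which $g_1>g_2$ to the left of a point $x_0$ and $g_1<g_2$ to the right. If $u(x)\,\mathrm{diag}(g_1,g_2)\,u(x)^*=\mathrm{diag}(\max,\min)$, then $u(x)\varepsilon_1\in\mathbb C\varepsilon_1$ for $x<x_0$ and $u(x)\varepsilon_2\in\mathbb C\varepsilon_1$ for $x>x_0$. If $u$ were continuous, both would hold at $x_0$, which is impossible for a unitary. The same defect shows up in the spectral projections $\chi_{[t,1]}(e(x))$: their ranks jump.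

**Room near each threshold.** An exact sort is not needed. For a threshold $t$ we only want a continuous projection $p$ of constant rank with
$$\chi_{[t+\delta,1]}(e)\le p\le\chi_{(t-\delta,1]}(e) .$$
By uniform distribution about $2\delta N$ indices have $g_i(x)\in(t-\delta,t+\delta)$, and $p(x)$ may divide this large-dimensional space freely. We build $p$ by obstruction theory, cell by cell, and this needs the space of admissible choices to have vanishing homotopy groups in low degrees. Here one must choose the space well. The projections between the two bounds form a Grassmannian, whose $\pi_2$ is $\mathbb Z$ when the rank is neither minimal nor maximal, and $\pi_2$ matters as soon as $n\ge3$. So we choose an orthonormal frame $w$ of the range instead of $p=ww^*$. Frames form Stiefel manifolds, and these are highly connected when there is room.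

## 5. Highly connected spaces of isometries

A space is *$m$-connected* if it is nonempty and $\pi_q=0$ for $0\le q\le m$ (for $q=0$: path connected). Let $\mathrm{Iso}(\mathbb C^k,\mathbb C^M)\cong U(M)/U(M-k)$ be the space of isometries $\mathbb C^k\to\mathbb C^M$. For example $\mathrm{Iso}(\mathbb C^1,\mathbb C^M)=S^{2M-1}$, which is $(2M-2)$-connected.

We use one bundle fact twice. The group $U(r)$ acts transitively on $\mathrm{Iso}(\mathbb C^k,\mathbb C^r)$ by $v\mapsto av$, and for fixed $v_0$ the map $a\mapsto av_0$ has local sections. To see this near $v_1$, complete $v_1$ to a unitary $[v_1|w_1]$. For $v$ near $v_1$ the matrix $[v|w_1]$ is invertible, and Gram–Schmidt on its columns gives a unitary depending continuously on $v$ whose first $k$ columns are $v$. Compose with a fixed unitary that carries $v_0$ to the first $k$ basis vectors. Consequently, if $U(r)$ acts on a nonempty space $E$ and $\rho:E\to \mathrm{Iso}(\mathbb C^k,\mathbb C^r)$ is continuous and equivariant, then $\rho$ is a surjective locally trivial bundle: near $v_1$, with a local section $s$ satisfying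 $s(v)v_0=v$, the map $y\mapsto\big(\rho(y),\,s(\rho(y))^{-1}\cdot y\big)$ is a trivialization with fiber $\rho^{-1}(v_0)$. By the exact homotopy sequence, if base and fiber are $m$-connected, then so is $E$.

**Lemma 3.** For $0\le k\le M$, $\mathrm{Iso}(\mathbb C^k,\mathbb C^M)$ is $2(M-k)$-connected.

*Proof.* Induction on $k$; for $k=0$ the space is a point. For $k\ge1$ consider $v\mapsto v\varepsilon_1\in S^{2M-1}=\mathrm{Iso}(\mathbb C,\mathbb C^M)$. It is $U(M)$-equivariant, hence a bundle. The fiber over $\xi$ is the space of isometries of $\mathbb C^{k-1}$ into $\xi^\perp\cong\mathbb C^{M-1}$, which is $2(M-k)$-connected by induction. The base is $(2M-2)$-connected and $2M-2\ge2(M-k)$. $\square$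

Let $\varepsilon_1,\dots,\varepsilon_N$ be the standard basis of $\mathbb C^N$, and for $I\subset\{1,\dots,N\}$ put $\mathbb C^I=\mathrm{span}\{\varepsilon_i:i\in I\}$.

**Lemma 4.** Let $I_1\subset I_2\subset\{1,\dots,N\}$ and $r,m\ge0$ with $|I_1|+m\le r\le|I_2|-m$. Then
$$\mathsf F(I_1,I_2)=\{w\in M_{N\times r}(\mathbb C):\ w^*w=1_r,\ \mathbb C^{I_1}\subset w\mathbb C^r\subset\mathbb C^{I_2}\}$$
is $2m$-connected.

*Proof.* Write $r_i=|I_i|$. Since $r_1\le r\le r_2$, a coordinate inclusion lies in $\mathsf F=\mathsf F(I_1,I_2)$. We fiber $\mathsf F$ over a Stiefel manifold with Stiefel manifolds as fibers.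

*The map.* For an isometry $w$ and $\xi\in\mathbb C^N$ we have $\|w^*\xi\|=\|ww^*\xi\|$, and this equals $\|\xi\|$ iff $\xi\in w\mathbb C^r$. So $\mathbb C^{I_1}\subset w\mathbb C^r$ iff $w^*|_{\mathbb C^{I_1}}$ is isometric, and $\rho(w)=w^*|_{\mathbb C^{I_1}}$ defines a continuous map $\rho:\mathsf F\to B=\mathrm{Iso}(\mathbb C^{I_1},\mathbb C^r)$. The action $w\mapsto wa^*$ of $U(r)$ does not change the range of $w$, so it preserves $\mathsf F$; and $\rho(wa^*)=a\rho(w)$. Hence $\rho$ is a surjective locally trivial bundle.

*The fiber.* Let $w\in\rho^{-1}(v)$. For $\xi\in\mathbb C^{I_1}$ we get $w(v\xi)=ww^*\xi=\xi$, so $w=v^*$ on $v(\mathbb C^{I_1})$. Being isometric, $w$ maps $v(\mathbb C^{I_1})^\perp$, of dimension $r-r_1$, isometrically into the orthogonal complement of $\mathbb C^{I_1}$ in $\mathbb C^{I_2}$, which is $\mathbb C^{I_2\setminus I_1}$. Conversely, every $w$ of this form is an isometry with $\mathbb C^{I_1}\subset w\mathbb C^r\subset\mathbb C^{I_2}$, and for $\xi\in\mathbb C^{I_1}$, $\xi=wv\xi$ gives $w^*\xi=v\xi$. So the fiber is $\mathrm{Iso}(\mathbb C^{r-r_1},\mathbb C^{r_2-r_1})$.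

By Lemma 3 the fiber is $2(r_2-r)$-connected and $B$ is $2(r-r_1)$-connected. Both numbers are at least $2m$. $\square$

## 6. Continuous projections between spectral projections

**Lemma 5.** Let $g_1,\dots,g_N\in C(Q,[0,1])$, let $\alpha<\alpha'\le\beta'<\beta$ be reals, and let $r$ be an integer such that for all $x\in Q$
$$\#\{i:g_i(x)\ge\beta'\}+n\ \le\ r\ \le\ \#\{i:g_i(x)>\alpha'\}-n. \tag{3}$$
Then there is a projection $p\in C(Q,M_N)$ of constant rank $r$ such that for all $x\in Q$
$$\mathrm{span}\{\varepsilon_i:g_i(x)\ge\beta\}\subset p(x)\mathbb C^N\subset\mathrm{span}\{\varepsilon_i:g_i(x)>\alpha\}.$$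

*Proof.* **Step 1: choice spaces.** We attach to each cell of a fine grid a space of frames that is admissible at all points of the cell, so that these spaces grow with the dimension of the cell. Subdivide $Q$ into small closed cubes; the *cells* are all faces, of all dimensions $0,\dots,n$, of these cubes. For a cell $c$ let $\mathrm{St}(c)$ be the union of the closed $n$-cubes of the subdivision that contain $c$. Make the subdivision so fine that each $g_i$ oscillates by less than $\min(\beta-\beta',\alpha'-\alpha)$ on each $\mathrm{St}(c)$, and put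
$$I_1(c)=\{i:\max_{\mathrm{St}(c)}g_i\ge\beta\},\qquad I_2(c)=\{i:\min_{\mathrm{St}(c)}g_i>\alpha\}.$$
Let $x\in c$. If $g_i(x)\ge\beta$, then $i\in I_1(c)$; and if $i\in I_1(c)$, then $g_i(x)>\beta-(\beta-\beta')=\beta'$. If $g_i(x)>\alpha'$, then $\min_{\mathrm{St}(c)} g_i>\alpha'-(\alpha'-\alpha)=\alpha$, so $i\in I_2(c)$; and $i\in I_2(c)$ implies $g_i(x)>\alpha$. In short,
$$\{g_i(x)\ge\beta\}\subset I_1(c)\subset\{g_i(x)\ge\beta'\},\qquad\{g_i(x)>\alpha'\}\subset I_2(c)\subset\{g_i(x)>\alpha\}. \tag{4}$$
Also $I_1(c)\subset I_2(c)$, since $i\in I_1(c)$ gives $g_i(x)>\beta'\ge\alpha'$. By (3) and (4), $|I_1(c)|+n\le r\le|I_2(c)|-n$. So by Lemma 4 the space $\mathsf F(c)=\mathsf F(I_1(c),I_2(c))$ is $2n$-connected.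

If $c$ is a face of $c'$, every cube containing $c'$ contains $c$, so $\mathrm{St}(c')\subset\mathrm{St}(c)$. Hence $I_1(c')\subset I_1(c)$ and $I_2(c)\subset I_2(c')$, that is, $\mathsf F(c)\subset\mathsf F(c')$.

**Step 2: skeleton by skeleton.** We construct a continuous $w:Q\to M_{N\times r}(\mathbb C)$ with $w(x)\in\mathsf F(c)$ whenever $x\in c$. At each vertex $c$ pick any value in $\mathsf F(c)$. Suppose $w$ is defined on the $(q-1)$-skeleton, $1\le q\le n$, and let $c'$ be a $q$-cell. On $\partial c'\cong S^{q-1}$ the values of $w$ lie in the sets $\mathsf F(c)$ with $c$ a proper face of $c'$, hence in $\mathsf F(c')$. Since $q-1\le2n$, $\pi_{q-1}(\mathsf F(c'))=0$, and $w|_{\partial c'}$ extends continuously to $c'$ with values in $\mathsf F(c')$. The result is continuous on each of finitely many closed cells, hence on $Q$.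

**Step 3: the projection.** Put $p=ww^*$. It is a projection of rank $r$ with range $w(x)\mathbb C^r$ at $x$. For $x\in c$ this range contains $\mathbb C^{I_1(c)}$ and lies in $\mathbb C^{I_2(c)}$, and (4) gives the claim. $\square$

## 7. A matrix partition of unity in two colors

**Lemma 6.** For all $n,L\ge1$ and $K\ge2$ there is $N_0$ such that for every $N\ge N_0$ there are a finite family $(e_\lambda)_{\lambda\in\Lambda}$ of pairwise orthogonal positive contractions in $C(Q,M_N)$ and unitaries $u_0,u_1\in C(Q,M_N)$ such that each set $\{x:e_\lambda(x)\ne0\}$ has diameter $\le1/L$ and, with $e=\sum_\lambda e_\lambda$,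
$$\|u_0eu_0^*+u_1eu_1^*-1\|\le9/K.$$

*Proof.* **Step 1: a bump with uniformly distributed values.** We need one periodic bump function whose values are distributed like Lebesgue measure on $[0,1]$. For $s\in[0,1]^n$ put
$$\rho(s)=2\min_j\min(s_j,1-s_j),\qquad G=1-(1-\rho)^n .$$
Then $\rho$ and $G$ take values in $[0,1]$, and $G(s)=0$ iff $\rho(s)=0$ iff some $s_j\in\{0,1\}$. As $G$ vanishes on the boundary of the cube, its $\mathbb Z^n$-periodic extension to $\mathbb R^n$ is continuous, and it vanishes exactly where some $s_j\in\mathbb Z$. (For $n=1$ this is the tent of Section 4.) For $c\in[0,1]$ the set $\{\rho\ge c\}\cap[0,1]^n=[c/2,1-c/2]^n$ has measure $(1-c)^n$. And $G\ge t$ iff $(1-\rho)^n\le1-t$ iff $\rho\ge1-(1-t)^{1/n}$, so $\{G\ge t\}\cap[0,1]^n$ has measure $1-t$. Hence, with $\mathbb T^n=\mathbb R^n/\mathbb Z^n$,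
$$\int_{\mathbb T^n}f(G(y-s))\,ds=\int_0^1f(t)\,dt\qquad(f\in C[0,1],\ y\in\mathbb R^n).$$

**Step 2: shifted grids.** We want the values at *every* point $x$ to be nearly uniformly distributed, with uniform error. Fix an equidistributed sequence $\omega_1,\omega_2,\dots$ in $\mathbb T^n$, represented in $\mathbb R^n$. Equidistributed means that $\frac1N\sum_{i\le N}k(\omega_i)\to\int_{\mathbb T^n}k$ for all $k\in C(\mathbb T^n)$; by Weyl's theorem $\omega_i=i\theta$ is an example if $1,\theta_1,\dots,\theta_n$ are linearly independent over $\mathbb Q$. Put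
$$g_i(x)=G(Lx-\omega_i)\quad(x\in Q),\qquad e=\mathrm{diag}(g_1,\dots,g_N).$$
For fixed $f\in C[0,1]$ the functions $s\mapsto f(G(y-s))$, $y\in\mathbb T^n$, form a compact subset of $C(\mathbb T^n)$, as a continuous image of $\mathbb T^n$. The averaging functionals $k\mapsto\frac1N\sum_{i\le N}k(\omega_i)$ are contractive and converge pointwise, hence uniformly on compact sets. Therefore
$$\frac1N\sum_{i\le N}f(g_i(x))\ \longrightarrow\ \int_0^1f\qquad\text{uniformly in }x\in Q. \tag{5}$$

**Step 3: counting eigenvalues near the thresholds.** We choose $N_0$ so that the hypothesis (3) of Lemma 5 holds at all thresholds. Let $t_j=j/K$ for $0\le j\le K$, and $\delta=\frac1{4K}$, so $t_{j+1}-t_j=4\delta$. For $1\le j\le K-1$ let $f_j^+$ be $1$ on $[t_j+\frac\delta2,1]$, $0$ on $[0,t_j+\frac\delta4]$, and linear between; let $f_j^-$ be $1$ on $[t_j-\frac\delta4,1]$, $0$ on $[0,t_j-\frac\delta2]$, and linear between. Then $\int_0^1 f_j^\pm=1-t_j\mp\frac{3\delta}8$. By (5) there is $N_0$ such that for $N\ge N_0$ the averages of $f_j^\pm$ in (5) differ from these integrals by at most $\frac\delta8$,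 for all $x$ and $j$; we also require $N_0\delta/4\ge n+1$ and $N_0\ge K$. Fix $N\ge N_0$. The function $f_j^+$ is at least the indicator of $[t_j+\frac\delta2,1]$, and $f_j^-$ is at most the indicator of $(t_j-\frac\delta2,1]$. So for all $x$ and $j$
$$\#\{i:g_i(x)\ge t_j+\tfrac\delta2\}\le N(1-t_j-\tfrac\delta4),\qquad\#\{i:g_i(x)>t_j-\tfrac\delta2\}\ge N(1-t_j+\tfrac\delta4).$$
Put $r_j=\lfloor N(1-t_j)\rfloor$ for $0\le j\le K$; thus $r_0=N$, $r_K=0$. Since $N\delta/4\ge n+1$,
$$N(1-t_j-\tfrac\delta4)+n\le N(1-t_j)-1\le r_j\le N(1-t_j)\le N(1-t_j+\tfrac\delta4)-n .$$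
So (3) holds with $r=r_j$, $\alpha'=t_j-\frac\delta2$, $\beta'=t_j+\frac\delta2$.

**Step 4: a flag of projections.** We apply Lemma 5 at each threshold and check that the projections are nested. With $\alpha=t_j-\delta$ and $\beta=t_j+\delta$, Lemma 5 gives projections $p_j\in C(Q,M_N)$ of constant rank $r_j$, $1\le j\le K-1$, with, pointwise in $x$,
$$\chi_{[t_j+\delta,1]}(e)\le p_j\le\chi_{(t_j-\delta,1]}(e). \tag{6}$$
Put $p_0=1$ and $p_K=0$. For $1\le j\le K-2$ we have $t_{j+1}-\delta\ge t_j+\delta$, so $p_{j+1}\le\chi_{(t_{j+1}-\delta,1]}(e)\le\chi_{[t_j+\delta,1]}(e)\le p_j$. For $j=0$ and $j=K-1$ the inequality $p_{j+1}\le p_j$ is trivial. Hence $P_j=p_j-p_{j+1}$, $0\le j\le K-1$, are pairwise orthogonal projections with sum $1$ and constant ranks $r_j-r_{j+1}$.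

**Step 5: $e$ is nearly $\sum_jt_jP_j$.** The $P_j$ serve as approximate spectral projections of $e$. By (6), $P_j\le p_j\le\chi_{(t_j-\delta,1]}(e)$ if $j\ge1$, and $P_j\le1-p_{j+1}\le\chi_{[0,t_{j+1}+\delta)}(e)$ if $j\le K-2$. So $P_j\le\chi_{J_j}(e)$ pointwise, where
$$J_j=\{s\in[0,1]:\ s>t_j-\delta\text{ if }j\ge1,\ \ s<t_{j+1}+\delta\text{ if }j\le K-2\}.$$
On $J_j$ we have $|s-t_j|\le\frac1K+\delta=\frac5{4K}$. Hence $T_j:=(e-t_j)P_j=(e-t_j)\chi_{J_j}(e)P_j$ has norm $\le\frac5{4K}$, its range lies in that of $\chi_{J_j}(e)$, and its initial space in that of $P_j$. If $l\ge j+2$, then $J_j\cap J_l=\emptyset$, because $t_l-\delta\ge t_{j+2}-\delta>t_{j+1}+\delta$. So (2), applied pointwise, shows that $\sum_{j\text{ even}}T_j$ has norm $\le\frac5{4K}$, and so has $\sum_{j\text{ odd}}T_j$. Since $\sum_jP_j=1$,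
$$\Big\|e-\sum_jt_jP_j\Big\|=\Big\|\sum_jT_j\Big\|\le\frac5{2K}\le\frac3K .$$

**Step 6: making the sorted matrix constant.** We conjugate $\sum_jt_jP_j$ to a constant diagonal matrix. The ranges of $P_j$ form a vector bundle over the contractible compact space $Q$; such a bundle is trivial and, by Gram–Schmidt, has a continuous orthonormal frame of $r_j-r_{j+1}$ vectors. Let $u\in C(Q,M_N)$ be the unitary such that $u(x)^*$ sends the vectors $\varepsilon_i$, $r_{j+1}<i\le r_j$, to the frame of $P_j(x)\mathbb C^N$, for $0\le j\le K-1$. Then $uP_ju^*$ is the constant projection onto $\mathbb C^{\{i:\,r_{j+1}<i\le r_j\}}$, so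
$$u\Big(\sum_jt_jP_j\Big)u^*=h:=\mathrm{diag}(\lambda_1,\dots,\lambda_N),\qquad\lambda_i=\max\{t_j:0\le j\le K-1,\ i\le r_j\},$$
and Step 5 gives
$$\|ueu^*-h\|\le3/K. \tag{7}$$

**Step 7: reversing the order.** The spectrum of $h$ is nearly symmetric about $\frac12$, so $h$ is nearly conjugate to $1-h$. We have $i\le r_j$ iff $i\le N(1-t_j)$ iff $t_j\le1-\frac iN$. Since $1-\frac iN<1$, $\lambda_i$ is the largest multiple of $\frac1K$ not exceeding $1-\frac iN$, and so
$$\lambda_i\in\big(1-\tfrac iN-\tfrac1K,\ 1-\tfrac iN\big].$$
Replacing $i$ by $N+1-i$ gives $\lambda_{N+1-i}\in\big(\frac{i-1}N-\frac1K,\frac{i-1}N\big]$, that is,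
$$1-\lambda_{N+1-i}\in\big[1-\tfrac{i-1}N,\ 1-\tfrac{i-1}N+\tfrac1K\big).$$
So $|(1-\lambda_{N+1-i})-\lambda_i|\le\frac2K+\frac1N\le\frac3K$, using $N\ge K$. Let $v$ be the permutation unitary $v\varepsilon_i=\varepsilon_{N+1-i}$. Then $\|v(1-h)v^*-h\|\le3/K$; with (7), $\|ueu^*-v(1-h)v^*\|\le6/K$, that is, $\|v^*ueu^*v-(1-h)\|\le6/K$. Put $u_0=u$ and $u_1=v^*u$. Then
$$u_0eu_0^*+u_1eu_1^*-1=(ueu^*-h)+\big(v^*ueu^*v-(1-h)\big)$$
has norm at most $\frac3K+\frac6K=\frac9K$.

**Step 8: cutting $e$ into small pieces.** It remains to write $e$ as a sum of orthogonal elements with small supports. For $i\le N$ and $z\in\mathbb Z^n$ let $e_{i,z}(x)=g_i(x)E_{ii}$ if $Lx-\omega_i\in z+(0,1)^n$, and $e_{i,z}(x)=0$ otherwise, where $E_{ii}$ is the diagonal matrix unit. As $G$ vanishes on the boundary of $z+[0,1]^n$, $e_{i,z}$ is continuous. It is a positive contraction, and its nonvanishing set has diameter $\le1/L$. Only finitely many $e_{i,z}$ are nonzero. They are pairwise orthogonal: for different $i$ because $E_{ii}E_{i'i'}=0$, and for equal $i$ and different $z$ because they live on disjoint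 sets. Where $Lx-\omega_i$ lies in none of the open cubes, $g_i(x)=0$; so $\sum_{i,z}e_{i,z}=e$. The nonzero $e_{i,z}$ form the family $(e_\lambda)$. $\square$

## 8. The bound $\mathrm{dr}(C([0,1]^n)\otimes U)\le1$

**Proposition 7.** $\mathrm{dr}(C(Q)\otimes U)\le1$.

*Proof.* **Step 1: reduction and choices.** We fix all parameters. The union of the subalgebras $C(Q)\otimes M_D$, for the matrix algebras $M_D$ of the defining sequence of $U$, is dense and increasing. As $\varphi\psi$ will be contractive, and after scaling, it suffices to treat a finite set $\mathcal F\subset C(Q)\otimes M_D=C(Q,M_D)$ of contractions and $\varepsilon>0$. Write $U=M_D\otimes U'$. Choose $L$ with $\|a(x)-a(y)\|<\varepsilon/4$ for $a\in\mathcal F$ and $d(x,y)\le1/L$, and $K\ge2$ with $18/K<\varepsilon/2$. Take $N_0$ from Lemma 6, choose $N\ge N_0$ with a unital embedding $M_N\subset U'$, and take $(e_\lambda)_{\lambda\in\Lambda}$ (without zero elements), $e$, $u_0,u_1$ in $C(Q)\otimes M_N$ from Lemma 6. Choose $x_\lambda\in Q$ with $e_\lambda(x_\lambda)\ne0$.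

**Step 2: the maps.** We define $\psi$ by sampling and $\varphi$ as in (1). Let $F_0=F_1=\bigoplus_{\lambda\in\Lambda}M_D$, let $E=\mathrm{id}\otimes\tau_{U'}:C(Q)\otimes M_D\otimes U'\to C(Q)\otimes M_D$ be the slice map by the trace of $U'$, and put
$$\psi(a)=\big((E(a)(x_\lambda))_\lambda,\ (E(a)(x_\lambda))_\lambda\big),\qquad\varphi_\iota\big((b_\lambda)_\lambda\big)=\frac1c\sum_\lambda b_\lambda\otimes u_\iota e_\lambda u_\iota^*\quad(\iota=0,1),\qquad c=1+\frac9K,$$
and $\varphi=\varphi_0+\varphi_1$ on $F_0\oplus F_1$. The map $\psi$ is c.p.c., as each coordinate is $E$ followed by an evaluation. For fixed $\iota$ the $u_\iota e_\lambda u_\iota^*$ are pairwise orthogonal positive contractions in $C(Q)\otimes M_N$, so $\varphi_\iota$ is $\frac1c$ times a map of the form (1), hence c.p.c. order zero. Finally $\varphi$ is c.p. and, by Lemma 6,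
$$\|\varphi\|=\|\varphi(1)\|=\tfrac1c\|u_0eu_0^*+u_1eu_1^*\|\le\tfrac1c\big(1+\tfrac9K\big)=1 .$$

**Step 3: the estimate.** Here we use that $C(Q)$ is central and that $u_\iota$ sits in a different tensor factor from $a$. Let $a\in\mathcal F$, identified with $a\otimes1$. Then $E(a)=a$, and $a\otimes 1$ commutes with $1\otimes u_\iota$ in $C(Q,M_D\otimes M_N)$. Conjugating by $1\otimes u_\iota$ we get
$$\Big\|\sum_\lambda a(x_\lambda)\otimes u_\iota e_\lambda u_\iota^*-(a\otimes1)(1\otimes u_\iota eu_\iota^*)\Big\|=\sup_x\Big\|\sum_\lambda\big(a(x_\lambda)-a(x)\big)\otimes e_\lambda(x)\Big\|\le\frac\varepsilon4 .$$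
Indeed the summands on the right satisfy the hypothesis of (2), since the $e_\lambda(x)$ are orthogonal positive contractions; and if $e_\lambda(x)\ne0$, then $d(x,x_\lambda)\le1/L$ and $\|a(x_\lambda)-a(x)\|<\varepsilon/4$. Adding the cases $\iota=0,1$ and using Lemma 6, $\|c\,\varphi\psi(a)-a\|\le\frac\varepsilon2+\frac9K$. Since $1-\frac1c=\frac1c\cdot\frac9K\le\frac9K$,
$$\|\varphi\psi(a)-a\|\le\tfrac1c\big\|c\,\varphi\psi(a)-a\big\|+\big(1-\tfrac1c\big)\|a\|\le\frac\varepsilon2+\frac{18}K<\varepsilon .\qquad\square$$

Propositions 2 and 7 prove Theorem 1. $\blacksquare$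

## 9. General base spaces and coefficient algebras

The construction used little about $C(Q)$ and $M_D$, and it gives the following.

**Theorem 8.** Let $U$ be an infinite-dimensional UHF algebra.

(a) For every separable $C^*$-algebra $A$ with $\mathrm{dr}(A)<\infty$ and every second countable locally compact Hausdorff $X$,
$$\mathrm{dr}(C_0(X)\otimes A\otimes U)\le2\,\mathrm{dr}(A)+1,$$
independently of $\dim X$. In particular $\mathrm{dr}(C_0(X)\otimes B\otimes U)\le1$ for every separable AF algebra $B$.

(b) For nonempty compact metrizable $X$: $\mathrm{dr}(C(X)\otimes U)=0$ if $\dim X=0$, and $\mathrm{dr}(C(X)\otimes U)=1$ otherwise (including $\dim X=\infty$).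

(c) For compact metrizable $X$: $\mathrm{sr}(C(X)\otimes U)\le2$, and it equals $1$ if $\dim X\le1$. It equals $2$ if there are a closed $Y\subset X$ and a continuous $f:Y\to\mathbb T$ such that no power $f^k$ $(k\ge1)$ extends continuously to a map $X\to\mathbb T$; in particular, if $X$ contains a closed $2$-disc.

Consequently, for a nonempty finite CW complex $X$, $\mathrm{sr}(C(X)\otimes U)=1$ iff $\dim X\le1$. Every finite CW complex of dimension $\ge2$ gives a counterexample with $\mathrm{dr}=1$ and $\mathrm{sr}=2$. So decomposition rank $\le1$ places no restriction on $\dim X$ for algebras of the form $C(X)\otimes U$.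

In line with the standing convention that algebras are nonzero, $X$ is nonempty in the proofs.

### 9.1. Order zero maps and matrix amplification

In (a) we shall need $\mathrm{dr}(A\otimes M_D)\le\mathrm{dr}(A)$. The point to check is that amplification preserves order zero. This uses *complete* positivity: the transpose on $M_2$ is positive and preserves orthogonality of positive elements, but its amplification to $M_2\otimes M_2$ is not even positive.

**Lemma 9.** Let $F$ be finite-dimensional, $\varphi:F\to A$ c.p.c. order zero, and $D\ge1$. Then $\varphi\otimes\mathrm{id}:F\otimes M_D\to A\otimes M_D$ is c.p.c. order zero.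

*Proof.* It is c.p., and contractive because $\|\varphi(1)\otimes1\|\le1$. For order zero, we write $\varphi$ as a $*$-homomorphism times a commuting positive element.

Let $A\subset B(H)$. By Stinespring, $\varphi(x)=V^*\sigma(x)V$ with a unital representation $\sigma:F\to B(K)$ and $V:H\to K$. Put $h=\varphi(1)=V^*V$ and $H_0=(\ker h)^\perp$. Polar decomposition gives $V=Wh^{1/2}$, where $W$ restricts to an isometry $H_0\to K$, again called $W$. All $\varphi(x)$ vanish on $\ker h=\ker V$ and map $H$ into $H_0$, so we work on $H_0$; there $h$ and $h^{1/2}$ are injective with dense range. Put $\pi(x)=W^*\sigma(x)W\in B(H_0)$. Then $\pi$ is unital c.p. and $\varphi(x)=h^{1/2}\pi(x)h^{1/2}$ on $H_0$.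

Let $q\in F$ be a projection. Order zero gives $h^{1/2}\pi(q)h\pi(1-q)h^{1/2}=0$, hence $\pi(q)h(1-\pi(q))=0$. So $\pi(q)h=\pi(q)h\pi(q)$ is self-adjoint, that is, $\pi(q)$ commutes with $h$. Then $h\,\pi(q)(1-\pi(q))=0$, and as $h$ is injective, $\pi(q)$ is a projection. Therefore
$$W^*\sigma(q)(1-WW^*)\sigma(q)W=\pi(q)-\pi(q)^2=0,\quad\text{so}\quad(1-WW^*)\sigma(q)W=0,\quad\text{i.e.}\quad\sigma(q)W=W\pi(q).$$
Projections span $F$, so $\sigma(x)W=W\pi(x)$ and $h\pi(x)=\pi(x)h$ for all $x\in F$. Hence $\pi(xy)=W^*\sigma(x)\sigma(y)W=W^*\sigma(x)W\pi(y)=\pi(x)\pi(y)$, so $\pi$ is a $*$-homomorphism and $\varphi(x)=h\pi(x)$ on $H_0$.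

Now $(\varphi\otimes\mathrm{id})(x)=(h\otimes1)(\pi\otimes\mathrm{id})(x)$ on $H_0\otimes\mathbb C^D$, and $0$ on the complement, with commuting factors. If $x,y\in (F\otimes M_D)_+$ and $xy=0$, then the product of the images is $(h^2\otimes1)(\pi\otimes\mathrm{id})(xy)=0$. $\square$

If $\mathrm{dr}(A)\le d$, then $\mathrm{dr}(A\otimes M_D)\le d$: given finitely many elements of $M_D(A)$, take an approximation $(F,\psi,\varphi)$ for all their entries with error $<\varepsilon/D^2$ and tensor it with $\mathrm{id}_{M_D}$. The map $\psi\otimes\mathrm{id}$ is c.p.c. because a c.p. contraction is completely contractive (by Stinespring), the same holds for $\varphi\otimes \mathrm{id}$, and the order zero condition is Lemma 9.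

### 9.2. Proof of (a)

**Step 1: compact $X$.** We reduce to compact spaces. The algebra $C_0(X)\otimes A\otimes U$ is an ideal in $C(X^+)\otimes A\otimes U$, where $X^+$, the one-point compactification, is compact metrizable. Decomposition rank does not increase on passing to hereditary subalgebras (Kirchberg–Winter, *Covering dimension and quasidiagonality*, Int. J. Math. 15 (2004), Prop. 3.8), and ideals are hereditary. So let $X$ be compact metrizable.

**Step 2: finitely many coordinates.** We reduce to functions pulled back from a cube. Embed $X\subset[0,1]^{\mathbb N}$ and let $\pi_n:X\to[0,1]^n$ be the projection to the first $n$ coordinates. The union of the increasing algebras $\pi_n^*C([0,1]^n)$ separates the points of $X$, so by Stone–Weierstrass it is dense in $C(X)$. Hence finite linear combinations of elements $(f\circ\pi_n)\otimes a$, with contractions $f\in C([0,1]^n)$ and $a\in A_D:=A\otimes M_D$, where $U=M_D\otimes U'$, are dense in $C(X)\otimes A\otimes U$; finitely many such combinations can be written with common $n$ and $D$. As the maps will be linear and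 $\Phi\Psi$ contractive, it suffices to approximate finitely many elements $(f\circ\pi_n)\otimes a$ of this kind within a given $\varepsilon\in(0,1)$.

**Step 3: choices.** Let $d=\mathrm{dr}(A)$, so $\mathrm{dr}(A_D)\le d$. Choose an approximation $\big(\bigoplus_{k=0}^dF_k,\ \psi'=(\psi'_k)_k,\ \varphi'=\sum_k\varphi'_k\big)$ as in the definition with $\|\varphi'\psi'(a)-a\|<\varepsilon/4$ for the given $a$. Choose $L$ such that the given $f$ vary by less than $\varepsilon/8$ on sets of diameter $\le1/L$, and $K\ge2$ with $18/K<\varepsilon/4$. Take $N$ as in Lemma 6 with $M_N\subset U'$ unital, and $e_\lambda,u_0,u_1$ from that lemma for $Q=[0,1]^n$. Let $e_\lambda^\iota=(u_\iota e_\lambda u_\iota^*)\circ\pi_n\in C(X)\otimes M_N$. Discard the $\lambda$ with $e_\lambda\circ\pi_n=0$; some remain, for otherwise Lemma 6 would give $1\le9/K$. For the others choose $x_\lambda\in X$ with $e_\lambda(\pi_n(x_\lambda))\ne0$. By Lemma 6, $\big\|\sum_{\iota,\lambda}e^\iota_\lambda-1\big\|\le9/K$.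

**Step 4: the maps.** We combine the $d+1$ colors of $A_D$ with the two colors of Lemma 6. Let $E:C(X)\otimes A_D\otimes U'\to C(X)\otimes A_D$ be the slice map by the trace of $U'$. For each color $(k,\iota)$, $0\le k\le d$, $\iota\in\{0,1\}$, put
$$\Psi_{k,\iota}(y)=\big(\psi'_k(E(y)(x_\lambda))\big)_\lambda\in\bigoplus_\lambda F_k,\qquad\Phi_{k,\iota}\big((y_\lambda)_\lambda\big)=\frac1c\sum_\lambda\varphi'_k(y_\lambda)\otimes e^\iota_\lambda,\qquad c=1+\frac9K .$$
Then $\Psi=(\Psi_{k,\iota})$ is c.p.c.: for fixed $\iota$ and $\lambda$ the components with $0\le k\le d$ form the c.p.c. map $\psi'(E(\cdot)(x_\lambda))$. Each $\Phi_{k,\iota}$ is c.p., it is contractive because $\Phi_{k,\iota}(1)=\frac1c\varphi_k'(1)\otimes\sum_\lambda e^\iota_\lambda$, and for orthogonal positive $(y_\lambda),(y'_\lambda)$ the product of the images is $\frac1{c^2}\sum_\lambda\varphi'_k(y_\lambda)\varphi'_k(y'_\lambda)\otimes(e^\iota_\lambda)^2=0$. So $\Phi_{k,\iota}$ is c.p.c. order zero. For $\Phi=\sum_{k,\iota}\Phi_{k,\iota}$,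
$$\|\Phi\|=\|\Phi(1)\|=\frac1c\Big\|\varphi'(1)\otimes\sum_{\iota,\lambda}e_\lambda^\iota\Big\|\le1 .$$

**Step 5: the estimate.** We follow one element $(f\circ\pi_n)\otimes a$. Summing over $k$,
$$c\,\Phi\Psi\big((f\circ\pi_n)\otimes a\big)=\sum_{\iota,\lambda}f(\pi_n(x_\lambda))\,\varphi'\psi'(a)\otimes e_\lambda^\iota .$$
For each $\iota$, (2) gives $\big\|\sum_\lambda\big(f(\pi_n(x_\lambda))-f(\pi_n(x))\big)e_\lambda^\iota(x)\big\|\le\frac\varepsilon8$ for all $x\in X$, since $e^\iota_\lambda(x)\ne0$ forces $d(\pi_n(x),\pi_n(x_\lambda))\le1/L$. As $\|\varphi'\psi'(a)\|\le1$, the right side above is within $2\cdot\frac\varepsilon8$ of $\big((f\circ\pi_n)\sum_{\iota,\lambda}e_\lambda^\iota\big)\otimes\varphi'\psi'(a)$ (tensor factors in the obvious order), hence within $\frac\varepsilon4+\frac9K$ of $(f\circ\pi_n)\otimes\varphi'\psi'(a)$, hence within $\frac\varepsilon4+\frac9K+\frac\varepsilon4$ of $(f\circ\pi_n)\otimes a$. Dividing by $c$ adds at most $1-\frac1c\le\frac9K$. The total is at most $\frac\varepsilon2+\frac{18}K<\varepsilon$.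

There are $2(d+1)$ colors, so the decomposition rank is at most $2d+1$. If $B$ is AF, then $\mathrm{dr}(B)=0$: a finite set lies, up to a small error, in a finite-dimensional subalgebra $F\subset B$; compress by $1_F$, extend the identity of $F$ to a c.p.c. map $1_FB1_F\to F$ by Arveson's theorem, and let $\varphi$ be the inclusion. This gives the second assertion of (a). $\square$

### 9.3. Proof of (b)

The bound $\le1$ is (a) with $A=\mathbb C$. If $\dim X=0$, then $X$ has arbitrarily fine finite partitions into clopen sets, so $C(X)$ and $C(X)\otimes U$ are AF, and the decomposition rank is $0$.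

Conversely, suppose $\mathrm{dr}(C(X)\otimes U)=0$ and $\dim X>0$. Then $C(X)\otimes U$ is AF (Kirchberg–Winter, loc. cit.). A compact metrizable totally disconnected space is zero-dimensional, so $X$ has a connected component $Y$ with more than one point. The quotient $C(Y)\otimes U$ of an AF algebra is AF. Choose a continuous $f:Y\to[0,1]$ that attains $0$ and $1$; for $y_0\ne y_1$ in $Y$ and a metric $d$ take $f(y)=\min(1,d(y,y_0)/d(y_1,y_0))$. Approximating $f\otimes1$ in a finite-dimensional subalgebra and taking the real part, we find a self-adjoint $b$ with finite spectrum and $\|b-f\otimes1\|\le\frac14$. Write $b=\sum_js_jq_j$ with projections $q_j\in C(Y,U)$. Nearby projections in $U$ are equivalent and so have equal trace; hence $y\mapsto\tau(q_j(y))$ is locally constant, and constant as $Y$ is connected. So $\tau(b(y))$ is a constant $t$. But $|\tau(b(y))-f(y)|\le\frac14$ for all $y$ gives $|t|\le\frac14$ and $|t-1|\le\frac14$, a contradiction. Thus the decomposition rank is $1$ whenever $\dim X\neq0$. $\square$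

### 9.4. Proof of (c) and of the consequences

We use results of Rieffel (*Dimension and stable rank in the K-theory of C\*-algebras*, Proc. LMS 46 (1983)): for compact metrizable $P$,
$$\mathrm{sr}(C(P))=\lfloor\dim P/2\rfloor+1,\qquad\mathrm{sr}(M_k(B))=\lceil(\mathrm{sr}(B)-1)/k\rceil+1,\qquad\mathrm{sr}(\varinjlim B_i)\le\liminf\mathrm{sr}(B_i).$$
In the unital case the last one is immediate: tuples coming from the $B_i$ are dense in the limit, a tuple over $B_i$ can be approximated by tuples generating $B_i$ as a left ideal if $\mathrm{sr}(B_i)$ is small enough, and unital homomorphisms preserve the relation $\sum_jb_ja_j=1$.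

**Upper bounds.** We write $C(X)\otimes U$ as a limit in which the matrix size beats the dimension. Write $X=\varprojlim P_i$ with compact polyhedra $P_i$, and $U=\varinjlim M_{k_i}$ with $k_i\mid k_{i+1}$; since $k_i\to\infty$, we may pass to a subsequence of the matrix algebras so that $k_i\ge\dim P_i$. Then $C(X)\otimes U=\varinjlim M_{k_i}(C(P_i))$, and
$$\mathrm{sr}\big(M_{k_i}(C(P_i))\big)=\Big\lceil\tfrac1{k_i}\lfloor\dim P_i/2\rfloor\Big\rceil+1\le2 .$$
Hence $\mathrm{sr}(C(X)\otimes U)\le2$. If $\dim X\le1$, then $\mathrm{sr}(C(X))=1$, so $\mathrm{sr}(M_{k_i}(C(X)))=1$, and $C(X)\otimes U=\varinjlim M_{k_i}(C(X))$ has stable rank $1$.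

**Lower bound.** Here the argument of Proposition 2 is run with $Y\subset X$ in place of $\mathbb T\subset\mathbb D$. Let $Y,f$ be as in (c). By Tietze's theorem and the radial retraction $\mathbb C\to\mathbb D$, extend $f$ to $\tilde f:X\to\mathbb D$. Suppose $\mathrm{sr}(C(X)\otimes U)=1$. Then there is an invertible $b$ with $\|b-\tilde f\otimes1\|<1$, and as in Proposition 2 we may take $b$ invertible in $C(X,M_k)$ for some unital $M_k\subset U$. For $y\in Y$ and $s\in[0,1]$ the matrix $(1-s)b(y)+sf(y)1_k$ is at distance $<1$ from the unitary $f(y)1_k$, hence invertible. Normalizing determinants, we get a homotopy of maps $Y\to\mathbb T$ from $g|_Y$ to $f^k$, where $g=\det b/|\det b|:X\to\mathbb T$.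

We claim that then $f^k$ extends to $X$; this is Borsuk's homotopy extension theorem for the ANR $\mathbb T$, and for $\mathbb T$ it can be seen directly. The map $f^k\cdot(g|_Y)^{-1}$ is homotopic to the constant $1$; lifting the homotopy through $\theta\mapsto e^{i\theta}$, starting from $\theta=0$, we get $f^k=g|_Y\,e^{i\theta}$ with $\theta:Y\to\mathbb R$ continuous. Extend $\theta$ to $\tilde\theta:X\to\mathbb R$ by Tietze; then $g\,e^{i\tilde\theta}:X\to\mathbb T$ extends $f^k$. Since $k\ge1$, this contradicts the hypothesis. So the stable rank is not $1$, and by the upper bound it is $2$.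

If $X$ contains a closed $2$-disc, let $Y$ be its boundary circle and $f:Y\to\mathbb T$ a homeomorphism. For $k\ge1$ the map $f^k$ has degree $\pm k\ne0$, so it does not extend even over the disc. This proves (c).

**Finite CW complexes.** Let $X$ be a nonempty finite CW complex; it is compact and metrizable. If $\dim X\le1$, then $\mathrm{sr}(C(X)\otimes U)=1$ by (c). If $\dim X\ge2$, then $X$ contains a closed $2$-disc inside an open cell of dimension $\ge2$, so $\mathrm{sr}(C(X)\otimes U)=2$ by (c); and $X$ is not zero-dimensional, so $\mathrm{dr}(C(X)\otimes U)=1$ by (b). In particular all dimensions of $X$ occur with decomposition rank $\le1$. $\blacksquare$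

## 10. Simple quotients and $\mathcal Z$-stability of $C(X)\otimes U$

The algebras $C(X)\otimes U$ are unital and nuclear, being tensor products of a commutative algebra with a UHF algebra. They are $\mathcal Z$-stable because $U$ is (Section 1). Their simple quotients are all isomorphic to $U$. Indeed, let $q:C(X)\otimes U\to S$ be a surjection onto a simple algebra. The image of the central subalgebra $C(X)\otimes1$ lies in the center of the simple unital algebra $S$, which is $\mathbb C$. So $q(f\otimes1)=f(x)1$ for some $x\in X$ and all $f$, hence $q(f\otimes a)=f(x)q(1\otimes a)$. Thus $q$ factors through evaluation at $x$, $S$ is a nonzero quotient of the simple algebra $U$, and $S\cong U$.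

So neither "type I" nor "simple" can simply be dropped from the positive results in Section 2, even for nuclear and $\mathcal Z$-stable algebras all of whose simple quotients have stable rank one. The arguments above give neither a characterization of $\mathrm{sr}(C(X)\otimes U)=1$ for arbitrary compact metrizable $X$ beyond (c), nor a bound on $\mathrm{sr}(A)$ for general $A$ with $\mathrm{dr}(A)\le1$.
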